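\title{Demushkin groups of finite rank as absolute Galois groups}

\begin{abstract}
We show that a Demushkin pro-$p$ group of finite rank $n$ is isomorphic to the absolute Galois group of a field if and only if $n\le 2$. Since Demushkin groups of finite rank at least $3$ exist for every prime $p$, not every Demushkin group of finite rank is an absolute Galois group. The main step recovers a topology on a field $K$ from its $p$-th power classes: an affine-invariant mean and the Steinberg relation show that $K^{\times p}$ contains a neighborhood of $1$ in a $V$-topology. This yields a henselian valuation. Residue characteristic $p$ is impossible because the absolute Galois group is pro-$p$, and in rank at least $3$ residue characteristic different from $p$ leads to an infinite descent.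
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime. For a pro-$p$ group $G$ let $H^i(G,\mathbb{F}_p)$ be continuous cohomology with trivial action on $\mathbb{F}_p$. The group $G$ is a \emph{Demushkin group} if
\begin{enumerate}
\item[(i)] $\dim_{\mathbb{F}_p}H^1(G,\mathbb{F}_p)<\infty$,
\item[(ii)] $\dim_{\mathbb{F}_p}H^2(G,\mathbb{F}_p)=1$, and
\item[(iii)] the cup product $H^1(G,\mathbb{F}_p)\times H^1(G,\mathbb{F}_p)\to H^2(G,\mathbb{F}_p)$ is a nondegenerate bilinear form.
\end{enumerate}
The \emph{rank} of $G$ is $\dim H^1(G,\mathbb{F}_p)$; it is the minimal number of topological generators of $G$. The dimension of $H^2(G,\mathbb{F}_p)$ is the minimal number of relations among such generators. A Demushkin group is thus a finitely generated one-relator pro-$p$ group, and (iii) is a duality condition of the kind that the cohomology of a closed orientable surface satisfies.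

Demushkin groups occur as Galois groups. Let $\zeta_p$ be a primitive $p$-th root of unity. The Galois group of the maximal pro-$p$ extension of $\mathbb{Q}_p(\zeta_p)$ is a Demushkin group of rank $[\mathbb{Q}_p(\zeta_p):\mathbb{Q}_p]+2=p+1\ge 3$ \cite[II.5.6]{SerreCG}. This group is a quotient of an absolute Galois group. For a field $K$ with separable closure $K_s$ write $G(K)=\operatorname{Gal}(K_s/K)$. The following question, posed in \cite{problem}, asks whether one can do without passing to a quotient.

\medskip
\noindent\textbf{Question.} \emph{Is every Demushkin group of finite rank isomorphic, as a topological group, to $G(K)$ for some field $K$?}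
\medskip

The answer is no, and the groups that do occur are determined by their rank.

\begin{theorem}\label{thm:main}
Let $G$ be a Demushkin pro-$p$ group of finite rank $n$. Then $G\cong G(K)$ for some field $K$ if and only if $n\le 2$.
\end{theorem}

For every prime $p$ the Demushkin group of rank $p+1$ above is therefore not an absolute Galois group, and neither is any other Demushkin pro-$p$ group of finite rank at least $3$.

To see which answer to expect, try the obvious way of making an absolute Galois group pro-$p$. Let $F$ be a finite extension of $\mathbb{Q}_\ell$ containing $\zeta_p$, and let $K$ be the fixed field of a $p$-Sylow subgroup of $G(F)$. By Kummer theory the rank of $G(K)$ is the dimension of $K^\times/K^{\times p}$. The field $K$ is a union of finite extensions $L/F$ of degree prime to $p$, and $L^\times/L^{\times p}$ injects into $K^\times/K^{\times p}$: if $a=c^p$ in an extension of $L$ of degree $d$ prime to $p$, then $a^d$ is the $p$-th power of the norm of $c$, so $a\in L^{\times p}$. From $L^\times\cong\mathbb{Z}\times\mu(L)\times\mathbb{Z}_\ell^{[L:\mathbb{Q}_\ell]}$, where $\mu(L)$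 is the finite cyclic group of roots of unity, we read off the dimension of $L^\times/L^{\times p}$. For $\ell\ne p$ it is $2$ for every $L$, and $G(K)$ has rank $2$. For $\ell=p$ it is $[L:\mathbb{Q}_p]+2$, which is unbounded because $K$ contains the unramified extension of $F$ of every degree prime to $p$; so $G(K)$ is not finitely generated. Among local fields, then, large rank comes from residue characteristic $p$ and does not survive the passage to a Sylow subgroup, while residue characteristic $\ell\neq p$ gives rank $2$. Theorem~\ref{thm:main} says that no other kind of field does better. The difficulty is that the field $K$ in the theorem is arbitrary, and no valuation on it is given.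

The paper is organized as follows. Section~\ref{sec:small} realizes the groups of rank at most $2$. The rest proves that rank $n\ge3$ is impossible. Section~\ref{sec:symbol} translates the Demushkin property of $G(K)$ into properties of a bilinear form on $K^\times/K^{\times p}$, and Section~\ref{sec:examples} shows on two examples how a topology on $K$ can be read off from $K^{\times p}$. Sections~\ref{sec:mean}--\ref{sec:topology} construct such a topology in general; they use only the form. Section~\ref{sec:hensel} turns the topology into a henselian valuation, Section~\ref{sec:wild} excludes residue characteristic $p$, and Section~\ref{sec:descent} excludes the other residue characteristics; these three sections use that $G(K)$ is pro-$p$.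

\section{Ranks one and two are realized}\label{sec:small}

There is no Demushkin group of rank $0$, since the trivial group has $H^2=0$. We use the following facts on a profinite group $P$ that is topologically generated by one element $g$. It is the product of its pro-$\ell$ components, over all primes $\ell$. If $P$ is pro-$p$, then $a\mapsto g^a$ is a surjection $\mathbb{Z}_p\to P$, so $P\cong\mathbb{Z}_p$ or $P\cong\mathbb{Z}/p^k$. Moreover every continuous surjection $P\to\mathbb{Z}_p$ is then an isomorphism, because the composite $\mathbb{Z}_p\to P\to\mathbb{Z}_p$ is multiplication by a unit.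

\begin{proposition}\label{prop:rank1}
A Demushkin pro-$p$ group $G$ of rank $1$ has $p=2$ and $G\cong\mathbb{Z}/2\cong G(\mathbb{R})$.
\end{proposition}

\begin{proof}
Let $\chi$ generate $H^1(G,\mathbb{F}_p)$; nondegeneracy means $\chi\cup\chi\ne0$. For odd $p$ the cup product on $H^1$ is alternating, so $p=2$. The group $G$ is procyclic, and $G\not\cong\mathbb{Z}_2$ because the free pro-$2$ group $\mathbb{Z}_2$ has $H^2=0$. So $G\cong\mathbb{Z}/2^k$ with $k\ge1$. The class $\chi\cup\chi$ is the Bockstein of $\chi$, that is, its image under the connecting map of $0\to\mathbb{Z}/2\to\mathbb{Z}/4\to\mathbb{Z}/2\to0$. For $k\ge2$ the character $\chi$ lifts to a homomorphism $G\to\mathbb{Z}/4$ and the Bockstein vanishes. Hence $k=1$.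
\end{proof}

\begin{proposition}\label{prop:rank2}
Every Demushkin pro-$p$ group $G$ of rank $2$ is an absolute Galois group.
\end{proposition}

\begin{proof}
By the classification of Demushkin, Serre and Labute \cite{Labute}, $G$ is the pro-$p$ group on generators $x,y$ with one relation $x^c[x,y]=1$, where $[x,y]=x^{-1}y^{-1}xy$ and either $c\neq2$ is a power of $p$ or $0$, or $p=2$ and $c=2+2^f$ with $f\ge2$ or $2^f=0$. In all cases $c\in p\mathbb{Z}_p$, and the relation reads
\[
y^{-1}xy=x^u,\qquad u=1-c\in1+p\mathbb{Z}_p .
\]
Let $N$ be the closed subgroup generated by $x$. Since $u$ is a unit of $\mathbb{Z}_p$, conjugation by $y$ maps $N$ onto $N$, so $N$ is normal. The relation is trivial modulo $N$, so $G/N\cong\mathbb{Z}_p$, generated by $y$. We realize $N$ as the inertia group of a field of power series and $G/N$ as the absolute Galois group of its field of coefficients; the exponent $u$ is then the action on roots of unity.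

\emph{The coefficient field.} We construct a field $k$ of characteristic $0$ such that $G(k)\cong\mathbb{Z}_p$ has a generator $\sigma$ with $\sigma(\zeta)=\zeta^u$ for all $\zeta\in\mu_{p^\infty}$, the group of roots of unity of $p$-power order. The group $1+p\mathbb{Z}_p$ is pro-$p$, so $u^a$ is defined for $a\in\mathbb{Z}_p$, and $u^a\equiv1\pmod{p^r}$ for $a\in p^r\mathbb{Z}_p$. Let $E=\mathbb{Q}(\mu_{p^\infty})(y_{r,j}:r\ge1,\ j\in\mathbb{Z}/p^r)$ with independent variables $y_{r,j}$, and let $a\in\mathbb{Z}_p$ act on $E$ by $\zeta\mapsto\zeta^{u^a}$ and $y_{r,j}\mapsto y_{r,j+a}$. The variables make the action faithful, which on the roots of unity alone fails for $u=\pm1$. Let $E_r$ be the fixed field of $p^r\mathbb{Z}_p$. An element of $E$ involves finitely many roots of unity and variables, so $E=\bigcup_rE_r$. The finite group $\mathbb{Z}/p^r$ acts faithfully on $E_r\ni y_{r,0}$ with fixed field $E_0$, so $\operatorname{Gal}(E_r/E_0)=\mathbb{Z}/p^r$ by Artin's theorem, and $\operatorname{Gal}(E/E_0)=\mathbb{Z}_p$. Lift $1\in\mathbb{Z}_p$ to $\tilde\sigma\in G(E_0)$, and let $\sigma$ be the $p$-component of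 $\tilde\sigma$ in the closed subgroup that $\tilde\sigma$ generates. The components for $\ell\ne p$ map to $0$ in $\mathbb{Z}_p$, so $\sigma$ maps to $1$. The closed subgroup generated by $\sigma$ is procyclic, pro-$p$ and maps onto $\mathbb{Z}_p$, so it is isomorphic to $\mathbb{Z}_p$. Let $k$ be its fixed field.

\emph{The field $K$.} Fix compatible roots $t^{1/r}$, $r\ge1$, of a variable $t$, and put $K=\bigcup_{p\nmid r}k((t^{1/r}))$. By Puiseux's theorem $K_s=\bigcup k'((t^{1/r}))$, the union over all finite extensions $k'/k$ and all $r\ge1$. Letting $G(k)$ act on coefficients and fix all $t^{1/r}$ gives a continuous section of the restriction map $G(K)\to G(k)$; we view $\sigma$ in $G(K)$ in this way. The kernel of restriction is $G(M)$ for $M=Kk_s=\bigcup_{p\nmid r}k'((t^{1/r}))$. For $p\nmid r$ the root $t^{1/(rp^j)}$ is a product of powers of $t^{1/r}$ and $t^{1/p^j}$, so $K_s=\bigcup_jM(t^{1/p^j})$. The $t$-adic values of elements of $M^\times$ are the rational numbers with denominator prime to $p$, so $t^{i/p^j}\notin M$ for $0<i<p^j$, and Kummer theory gives $\operatorname{Gal}(M(t^{1/p^j})/M)\cong\mu_{p^j}$.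 Hence $G(M)\cong\mathbb{Z}_p$, generated by $\tau\colon t^{1/p^j}\mapsto\zeta_{p^j}t^{1/p^j}$ for a compatible system of primitive roots of unity $\zeta_{p^j}$. In particular $G(K)$ is pro-$p$ and generated by $\sigma$ and $\tau$. The element $\sigma\tau\sigma^{-1}$ lies in $G(M)$ and sends $t^{1/p^j}$ to $\sigma(\zeta_{p^j}t^{1/p^j})=\zeta_{p^j}^ut^{1/p^j}$, so $\sigma\tau\sigma^{-1}=\tau^u$.

Thus $x\mapsto\tau$, $y\mapsto\sigma^{-1}$ respects the relation and defines a surjection $G\to G(K)$. It maps the procyclic group $N$ onto $G(M)\cong\mathbb{Z}_p$ and induces a surjection $G/N\to G(k)\cong\mathbb{Z}_p$. Both maps are isomorphisms, so $G\cong G(K)$.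
\end{proof}

\section{The symbol on $p$-th power classes}\label{sec:symbol}

Let $K$ be a field of characteristic $\ne p$ containing a primitive $p$-th root of unity $\zeta_p$, which we fix. Put
\[
T=K^{\times p},\qquad C=K^\times/T .
\]
We write the $\mathbb{F}_p$-vector space $C$ additively, denote the class of $a\in K^\times$ by $[a]$, and put $\varepsilon=[-1]$, so that $\varepsilon=-\varepsilon$. For $a\in K^\times$ and $\alpha^p=a$ the Kummer character $\chi_a\colon G(K)\to\mathbb{F}_p$ is defined by $\sigma(\alpha)=\zeta_p^{\chi_a(\sigma)}\alpha$, and $[a]\mapsto\chi_a$ is an isomorphism $C\cong H^1(G(K),\mathbb{F}_p)$. The \emph{symbol} is the bilinear map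
\[
b\colon C\times C\to H^2(G(K),\mathbb{F}_p),\qquad b([a],[c])=\chi_a\cup\chi_c .
\]

\begin{definition}\label{def:D}
A field $K$ \emph{satisfies} (D) if $K$ is infinite, $\operatorname{char}K\ne p$, $\zeta_p\in K$, the group $C$ is finite of order $m=p^n$ with $n\ge1$, $\dim H^2(G(K),\mathbb{F}_p)=1$, and $b$ is nondegenerate. We then fix an isomorphism $H^2(G(K),\mathbb{F}_p)\cong\mathbb{F}_p$ and regard $b$ as a bilinear form on $C$.
\end{definition}

Condition (D) does not ask that $G(K)$ be pro-$p$. By local class field theory every finite extension of $\mathbb{Q}_\ell$ that contains $\zeta_p$ satisfies (D), with $b$ the Hilbert symbol.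

\begin{lemma}\label{lem:setup}
Let $G(K)$ be a Demushkin pro-$p$ group of finite rank $n$.
\begin{enumerate}
\item[(a)] The degree of every finite separable extension of $K$ is a power of $p$.
\item[(b)] $K$ satisfies \textup{(D)}, and $\dim C=n$.
\item[(c)] If $K\subset L\subsetneq L'\subset K_s$, then $L'$ contains an element $\alpha$ with $\alpha^p\in L^\times\setminus L^{\times p}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Open subgroups of a pro-$p$ group have $p$-power index.

(b) If $\operatorname{char}K=p$, then $\operatorname{cd}_pG(K)\le1$ \cite[II.2.2]{SerreCG}, so $H^2(G(K),\mathbb{F}_p)=0$; hence $\operatorname{char}K\ne p$. The degree $[K(\zeta_p):K]$ divides $p-1$ and is a power of $p$, so $\zeta_p\in K$. A finite field has absolute Galois group $\hat{\mathbb{Z}}$, which is not pro-$p$, so $K$ is infinite. We have $n\ge1$ as there is no Demushkin group of rank $0$, and the rest is the definition of a Demushkin group read through the Kummer isomorphism.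

(c) A proper closed subgroup of a pro-$p$ group lies in an open normal subgroup of index $p$. Applied to $G(L')\subsetneq G(L)$, this gives a cyclic extension of $L$ of degree $p$ inside $L'$, and Kummer theory gives $\alpha$.
\end{proof}

Let $K$ satisfy (D). We use four standard properties of the symbol.
\begin{enumerate}
\item[(S1)] \emph{Norm criterion.} If $[a]\ne0$, then $b([a],[c])=0$ if and only if $c$ is a norm from $K(a^{1/p})$ \cite[XIV \S2]{SerreCL}.
\item[(S2)] \emph{Steinberg relation.} $b([a],[1-a])=0$ for $a\ne0,1$.
\item[(S3)] $b(h,h+\varepsilon)=0$ and $b(g,h)=-b(h,g)$ for $g,h\in C$.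
\item[(S4)] \emph{Uniqueness.} Every bilinear map $\beta\colon K^\times\times K^\times\to\mathbb{F}_p$ with $\beta(a,1-a)=0$ for all $a\ne0,1$ is of the form $\beta(a,c)=\lambda\, b([a],[c])$ with $\lambda\in\mathbb{F}_p$.
\end{enumerate}
Properties (S2) and (S3) follow from (S1). If $[a]\neq0$ and $\alpha^p=a$, then $X^p-a=\prod_i(X-\zeta_p^i\alpha)$ is the norm of $X-\alpha$; at $X=1$ and $X=0$ this shows that $1-a$ and $-a$ are norms. Expanding $b(g+h,g+h+\varepsilon)=0$ gives $b(g,g+\varepsilon)+b(g,h)+b(h,g)+b(h,h+\varepsilon)=0$, which is antisymmetry. For (S4), let $K_2(K)$ be the quotient of $K^\times\otimes_{\mathbb{Z}}K^\times$ by the subgroup generated by the elements $a\otimes(1-a)$. By the Merkurjev--Suslin theorem the map $K_2(K)/p\to H^2(G(K),\mu_p^{\otimes2})\cong\mathbb{F}_p$, $a\otimes c\mapsto b([a],[c])$, is an isomorphism. So $K_2(K)/p$ has dimension one, and $\beta$ is a linear form on it.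

We apply (S2) in a homogeneous form. Dividing $x+y=z$ by $z$ gives
\begin{equation}\label{eq:st}
x+y=z,\quad x,y,z\ne0\quad\Longrightarrow\quad b([x]-[z],\,[y]-[z])=0 .
\end{equation}
By antisymmetry the orthogonal complement $V^\perp$ of a subspace $V\subset C$ is the same on both sides, and $\dim V+\dim V^\perp=n$ by nondegeneracy.

\section{Two examples: a topology read off from $p$-th powers}\label{sec:examples}

For a finite subset $F\subset K$ put
\[
U_F=\{y\in K:\ 1+ay\in T\text{ for all }a\in F\}.
\]
If $K$ has a field topology in which $T$ contains a neighborhood of $1$, then each $U_F$ is a neighborhood of $0$. In the following examples the sets $U_F$ recover the topology.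

\begin{example}[the case $n=1$]\label{ex:order}
Let $K$ satisfy (D) with $n=1$, and let $h$ generate $C$, so that $b(h,h)\ne0$. Then $b(h,h+\varepsilon)=0$ forces $\varepsilon=-h\ne0$. For odd $p$ we have $-1=(-1)^p\in T$; so $p=2$, $C=\{0,\varepsilon\}$, and $K$ is the disjoint union of $T$, $-T$ and $\{0\}$. Let $x,y\in T$ and $z=x+y$. Then $z\neq0$ because $-1\notin T$, and \eqref{eq:st} gives $b([z],[z])=0$, so $[z]=0$. Thus $T$ is closed under addition and multiplication: the Steinberg relation has produced an ordering of $K$ whose positive elements are $T$, and $[x]$ is the sign of $x$. For $a>0$,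
\[
U_{\{a,-a\}}=\{y: 1+ay>0,\ 1-ay>0\}=\{y:|y|<1/a\},
\]
and $U_F\supset U_{\{a,-a\}}$ if $a\ge|f|$ for all $f\in F$. So the $U_F$ are a base of neighborhoods of $0$ for the order topology.
\end{example}

\begin{example}[discrete valuations]\label{ex:discrete}
Let $K$ be complete for a discrete valuation $v$ with value group $\mathbb{Z}$ and uniformizer $\pi$, with $\operatorname{char}K\ne p$. By Hensel's lemma $1+c\in T$ if $v(c)>2v(p)$, so every $U_F$ contains a ball around $0$. Conversely let $F=\{\pi^{-N-1},\pi^{-N-2}\}$. If $v(y)\le N$, then the two elements $1+ay$, $a\in F$, have the consecutive values $v(y)-N-1$ and $v(y)-N-2$, which are not both divisible by $p$. So $U_F\subset\{y:v(y)>N\}$, and the $U_F$ are a base of neighborhoods of $0$ for the valuation topology.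
\end{example}

For a general field with (D) we must show that the $U_F$ define a topology of this kind, and the Steinberg relation is the only link between addition and classes. It is convenient to invert and to think of large elements in place of small ones. In both examples $[t+a]=[t]$ for fixed $a$ and all large $t$, and the large $t$ run through all classes. Now pass to an extension ${}^*K$ that contains infinitely large elements, say a non-archimedean ordered extension ${}^*\mathbb{R}$ of $\mathbb{R}$ in Example~\ref{ex:order}. An element $x\in{}^*\mathbb{R}$ is of one of two kinds. Either $|x|>t$ for all $t\in\mathbb{R}$, and then $x+t$ has the sign of $x$ for all $t\in\mathbb{R}$. Or $|x|\le a$ for some $a\in\mathbb{R}$, and then $x+t$ has the sign of $t$ for all real $|t|>a$. The elements of the second kind form a valuation ring whose maximal ideal consists of the infinitesimals, and the infinitesimals encode the topology of $\mathbb{R}$.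

The first kind is described by classes alone. The second needs the phrase ``for all large $t\in K$'', which presupposes the topology. We replace it as follows. In both examples a bounded set has infinitely many disjoint translates, so it has measure $0$ for every translation-invariant finitely additive probability measure on $K$. A property that holds for all large $t$ therefore holds for almost every $t$, and ``almost every'' makes sense in any field.

\section{An invariant mean}\label{sec:mean}

In Sections~\ref{sec:mean}--\ref{sec:topology} the field $K$ satisfies (D).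

A discrete group is \emph{amenable} if there is a left-invariant finitely additive probability measure on all of its subsets. Solvable groups are amenable. The group $K\rtimes K^\times$ of affine maps $x\mapsto ax+c$ ($a\in K^\times$, $c\in K$) is solvable; let $\nu$ be such a measure on it, and put $\mu(X)=\nu\{g:g(0)\in X\}$ for $X\subset K$. Then $\mu$ is a finitely additive probability measure on all subsets of $K$ and is invariant under all affine maps. We fix $\mu$. ``Almost every'' (a.e.) means outside a set of measure $0$; finitely many conditions that each hold a.e.\ hold simultaneously a.e. For a function $f\colon K\to\mathbb{C}$ with finitely many values, $\mu(f)=\sum_zz\,\mu(f^{-1}(z))$ is its mean; it is linear, positive and invariant.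

Since $K$ is infinite, all points have the same measure by translation invariance, and the total mass is $1$, finite sets have measure $0$. Dilations permute the $m$ cosets of $T$ in $K^\times$ transitively, so each coset has measure $1/m$. Consequently:
\begin{equation}\label{eq:all}
\text{if }\mu(E)=1,\text{ then for every }h\in C\text{ there is }t\in E\text{ with }[t]=h .
\end{equation}

The first lemma says that almost every element behaves like a large one.

\begin{lemma}\label{lem:mean}
For every $a\in K$ we have $[t+a]=[t]$ for a.e.\ $t\in K$.
\end{lemma}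

\begin{proof}
The case $a=0$ is trivial. For $a\ne0$ the substitution $t=ax$ turns the condition into $[x+1]=[x]$, so let $a=1$. Consider the joint distribution
\[
P(g,h)=\mu\{x:[x]=g,\ [x+1]=h\},\qquad g,h\in C .
\]
The Steinberg relation says that $P(g,h)=0$ unless $b(g+\varepsilon,h)=0$. This is one linear condition for each pair, too little by itself. We show that $P(g,h)$ depends only on $h-g$; then one pair with $P(g,h)>0$ gives $m$ of them, and nondegeneracy applies.

For a character $\chi\in\hat C=\operatorname{Hom}(C,\mathbb{C}^\times)$ let $f_\chi(x)=\chi([x])$ for $x\ne0$ and $f_\chi(0)=0$. Put $\langle f,f'\rangle=\mu(\bar ff')$, a positive semidefinite hermitian form, let $(\tau_tf)(x)=f(x+t)$, and put $k_{\chi\psi}=\langle f_\chi,\tau_1f_\psi\rangle$. All $\tau_tf_\chi$ have norm $1$. For $t\ne0$ the substitution $x=ty$ gives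
\begin{equation}\label{eq:corr}
\langle f_\chi,\tau_tf_\psi\rangle=(\bar\chi\psi)([t])\,k_{\chi\psi}.
\end{equation}

\emph{Claim: $k_{\chi\psi}=0$ for $\chi\ne\psi$.} By \eqref{eq:corr} any two distinct translates of $f_\psi$ have the same inner product, whereas $f_\chi$ meets them with a varying phase; we play the two facts against each other. Let $\eta(t)=(\bar\chi\psi)([t])$. This is a nontrivial character of exponent $p$, so it takes every $p$-th root of unity as a value, and its fibers are infinite, being unions of cosets of the infinite group $T$. For a multiple $N$ of $p$ choose distinct $t_1,\dots,t_N\in K^\times$ on which $\eta$ takes each $p$-th root of unity equally often, so that $\sum_i\eta(t_i)=0$. Let $f=\sum_i\overline{\eta(t_i)}\,\tau_{t_i}f_\psi$. Then $\langle f_\chi,f\rangle=Nk_{\chi\psi}$ by \eqref{eq:corr}. For $i\ne j$, translation invariance and \eqref{eq:corr} give $\langle\tau_{t_i}f_\psi,\tau_{t_j}f_\psi\rangle=\langle f_\psi,\tau_{t_j-t_i}f_\psi\rangle=k_{\psi\psi}$, and $|k_{\psi\psi}|\le1$. Hence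
\[
\langle f,f\rangle=N+k_{\psi\psi}\sum_{i\ne j}\eta(t_i)\overline{\eta(t_j)}=N+k_{\psi\psi}\Bigl(\Bigl|\sum_i\eta(t_i)\Bigr|^2-N\Bigr)=N(1-k_{\psi\psi}),
\]
so $\langle f,f\rangle\le2N$. The Cauchy--Schwarz inequality gives $N^2|k_{\chi\psi}|^2\le2N$ for arbitrarily large $N$, and the claim follows.

The indicator function of $\{x:[x]=g\}$ is $m^{-1}\sum_\chi\chi(g)\overline{f_\chi}$, and that of $\{x:[x+1]=h\}$ is $m^{-1}\sum_\psi\bar\psi(h)\,\tau_1f_\psi$. Taking the mean of the product,
\[
P(g,h)=m^{-2}\sum_{\chi,\psi}\chi(g)\bar\psi(h)k_{\chi\psi}=m^{-2}\sum_\chi k_{\chi\chi}\,\bar\chi(h-g),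
\]
which depends only on $h-g$. Suppose $P(g,g+e)>0$ for one $g$, and hence for all $g\in C$. Then for every $g$ there is $x\ne0,-1$ with $[x]=g$ and $[x+1]=g+e$. From $(-x)+(x+1)=1$, (S2) and (S3),
\[
0=b(g+\varepsilon,g+e)=b(g+\varepsilon,g)+b(g+\varepsilon,e)=b(g+\varepsilon,e).
\]
As $g+\varepsilon$ runs through $C$, nondegeneracy gives $e=0$. So $P(g,h)=0$ for $g\ne h$, that is, $[x+1]=[x]$ for a.e.\ $x$.
\end{proof}

\section{Finite and infinite elements}\label{sec:dichotomy}

To compare classes of elements that are large relative to \emph{all} of $K$, we enlarge $K$. A field ${}^*K\supset K$ is an \emph{elementary extension} if every first-order statement in the language of rings with parameters from $K$ holds in $K$ exactly when it holds in ${}^*K$. We fix an elementary extension that is $|K|^+$-saturated; such extensions exist, and we use the following consequence.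

\medskip
\noindent\textbf{Saturation.} \emph{Let $\Sigma$ be a set of at most $|K|$ formulas in finitely many fixed free variables, with parameters in $K$. If every finite subset of $\Sigma$ has a common solution in $K$, then $\Sigma$ has a common solution in ${}^*K$.}
\medskip

Let ${}^*T={}^*K^{\times p}$, and let $a_1,\dots,a_m\in K^\times$ represent the classes in $C$. The statements ``every nonzero $x$ is $a_iy^p$ for some $i$ and some $y$'' and ``$a_i/a_j$ is not a $p$-th power'' ($i\ne j$) are first-order, so they hold in ${}^*K$. Hence ${}^*K^\times/{}^*T=C$, and $x\mapsto[x]$ extends to a homomorphism ${}^*K^\times\to C$ with kernel ${}^*T$. For each pair $i,j$ with $b([a_i],[a_j])\ne0$ the statement ``there is no $x$ with $[x]=[a_i]$ and $[1-x]=[a_j]$'' is first-order as well. So (S2) and \eqref{eq:st} hold for elements of ${}^*K$. The finiteness of $C$ is what makes these statements first-order.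

Following Section~\ref{sec:examples}, define the \emph{infinite} and the \emph{finite} elements by
\begin{align*}
\Omega&=\{x\in{}^*K\setminus K:\ [x+t]=[x]\text{ for all }t\in K\},\\
O&=\{x\in{}^*K:\ [x+t]=[t]\text{ for a.e. }t\in K\}.
\end{align*}
For $x\in O$ let $E_x=\{t\in K^\times: x+t\ne0,\ [x+t]=[t]\}$, a set of measure $1$. Lemma~\ref{lem:mean} says that $K\subset O$. We have $O\cap\Omega=\emptyset$: for $x$ in both sets $[t]=[x]$ on $E_x$, contrary to \eqref{eq:all} as $m\ge2$. Finally $\Omega\ne\emptyset$: by Lemma~\ref{lem:mean} any finitely many of the conditions $[x+t]=[x]$ and $x\ne t$ ($t\in K$) hold for a.e.\ $x\in K$, so saturation gives an $x\in{}^*K$ that satisfies all of them.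

\begin{proposition}\label{prop:dichotomy}
${}^*K$ is the disjoint union of $O$ and $\Omega$.
\end{proposition}

\begin{proof}
Let $x\in{}^*K\setminus K$ and put $X_t=[x+t]$ for $t\in K$. For $s\ne t$ in $K$ apply \eqref{eq:st} to $(x+t)+(-(x+s))=t-s$. Since $[s-t]=[t-s]+\varepsilon$, this gives
\begin{equation}\label{eq:ts}
b\bigl(X_t-[t-s],\ X_s-[s-t]\bigr)=0 .
\end{equation}
Let $V\subset C$ be the span of all differences $X_s-X_{s'}$, and let $W=V^\perp$. The space $V$ measures how much the class of $x+t$ moves with $t$, and $x\in\Omega$ means $V=0$. We show that otherwise $V=C$ and $x\in O$.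

\emph{Step 1: $X_t-[t]\in W$ for a.e.\ $t$.} Choose a finite set $S\subset K$ with $\{X_s:s\in S\}=\{X_t:t\in K\}$. By Lemma~\ref{lem:mean} the set $E$ of all $t\notin S\cup\{0\}$ with $[t-s]=[t]$ for all $s\in S$ has measure $1$. For $t\in E$ and $s\in S$, \eqref{eq:ts} reads $b(X_t-[t],X_s-[t]-\varepsilon)=0$. Subtracting the equations for $s$ and $s'$ gives $b(X_t-[t],X_s-X_{s'})=0$. So $X_t-[t]\in W$ for all $t\in E$.

\emph{Step 2: $C=V\oplus W$.} For $t\in E$ we have $[t]\in X_t+W\subset X_0+V+W$. By \eqref{eq:all}, $X_0+V+W=C$, so $V+W=C$. As $\dim V+\dim W=n$, the sum is direct. It is orthogonal, so $b|_V$ and $b|_W$ are nondegenerate. Write $h=h_V+h_W$ for $h\in C$. Then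
\[
(X_t)_W=(X_0)_W\ \text{ for all }t\in K,\qquad (X_t)_V=[t]_V\ \text{ for all }t\in E .
\]
So $x$ looks infinite in the $W$-component and finite in the $V$-component, and we have to show that one of the components is absent.

\emph{Step 3: $b([z]_V,[1-z]_V)=0$ for all $z\in K\setminus\{0,1\}$.} We choose $s,t$ in \eqref{eq:ts} so that the $W$-components drop out. The conditions $t\in E$ and $t(z-1)/z\in E$ hold for a.e.\ $t$, by dilation invariance, so by \eqref{eq:all} there is such a $t$ with $[t]=[z]+X_0$. Put $s=t(z-1)/z$. Then $t-s=t/z\ne0$, $[t-s]=X_0$, $t/(t-s)=z$ and $s/(s-t)=1-z$. The first argument in \eqref{eq:ts} has $W$-component $(X_0)_W-(X_0)_W=0$ and $V$-component $[t]_V-[t-s]_V=[z]_V$. The second argument has $V$-component $[s]_V-[s-t]_V=[1-z]_V$. Since $V\perp W$, \eqref{eq:ts} is the assertion.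

\emph{Step 4.} By Step 3 and (S4) there is $\lambda\in\mathbb{F}_p$ with $b(g_V,h_V)=\lambda\,b(g,h)$ for all $g,h\in C$. If $V=0$, then $X_t=X_0=[x]$ for all $t$, and $x\in\Omega$. If $V\ne0$, choose $g,h\in V$ with $b(g,h)\ne0$ to get $\lambda=1$. For $g,h\in W$ this gives $b(g,h)=b(0,0)=0$, so $W=0$, and Step 1 says that $x\in O$.
\end{proof}

Step 4 is the only use of the Merkurjev--Suslin theorem in the paper. It rules out that the symbol is an orthogonal sum of two nonzero forms each of which satisfies the Steinberg relation. The proposition also shows that $O$ does not depend on the choice of $\mu$.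

\section{A valuation ring of ${}^*K$ and a $V$-topology on $K$}\label{sec:topology}

A subring $A$ of a field $L$ is a \emph{valuation ring} of $L$ if $x\in A$ or $x^{-1}\in A$ for every $x\in L^\times$. It has a unique maximal ideal $\mathfrak{m}_A$, and for $x\in L^\times$
\begin{equation}\label{eq:max}
x\in\mathfrak{m}_A\iff x^{-1}\notin A .
\end{equation}

\begin{proposition}\label{prop:ring}
$O$ is a valuation ring of ${}^*K$ with $K\subset O\ne{}^*K$. Its maximal ideal is $I=\{y\in{}^*K:1+ay\in{}^*T\text{ for all }a\in K\}$.
\end{proposition}

\begin{proof}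
The definition of $O$ does not show that $O$ is closed under addition or multiplication, because $\mu$ lives on $K$ and cannot be translated by elements of ${}^*K$. The dichotomy helps: it suffices to show that a sum or product of finite elements is not infinite.

(a) \emph{$KO\subset O$.} We have $0\in O$. For $s\in K^\times$ and $x\in O$, $[sx+t]=[s]+[x+t/s]=[s]+[t/s]=[t]$ for all $t\in sE_x$, a set of measure $1$.

(b) \emph{$O+\Omega\subset\Omega$.} Let $x\in O$, $z\in\Omega$, and suppose $x+z\notin\Omega$, so $x+z\in O$. For $s\in E_{x+z}$ and $t\in E_x$ we have $(x+z+s)+(-(x+t))=z+(s-t)$, which is nonzero of class $[z]$. By \eqref{eq:st}, $b([s]-[z],[t]+\varepsilon-[z])=0$. By \eqref{eq:all} both arguments run independently through $C$, so $b=0$, contrary to nondegeneracy and $n\ge1$.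

(c) \emph{$O+O\subset O$.} If $x,y\in O$ and $x+y\in\Omega$, then $y=(-x)+(x+y)\in\Omega$ by (a) and (b), contrary to $O\cap\Omega=\emptyset$.

(d) \emph{$[z+x]=[z]$ for $z\in\Omega$, $x\in O$.} By (b), $z+x\ne0$. For $t\in E_x$ we have $(z+x)+(-(x+t))=z-t$, of class $[z]$, so $b([z+x]-[z],[t]+\varepsilon-[z])=0$. The second argument runs through $C$, so $[z+x]=[z]$.

(e) \emph{$O\cdot O\subset O$.} Let $x,y\in O$ and suppose $z=xy\in\Omega$. For $t\in E_x$, $s\in E_y$ we have $(x+t)(y+s)=z+(sx+ty+st)$, and $sx+ty+st\in O$ by (a), (c) and $K\subset O$. By (d), $[t]+[s]=[z]$. For fixed $s$ this makes $[t]$ constant on $E_x$, contrary to \eqref{eq:all}.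

(f) \emph{Valuation ring.} Let $x\notin O$, so $x\in\Omega$. For $t\in K^\times$ we have $x^{-1}+t=t\,(x+t^{-1})/x$, which has class $[t]$. So $x^{-1}\in O$. The ring $O$ is proper because $\Omega\ne\emptyset$, and $\mathfrak{m}_O=\{0\}\cup\{y:y^{-1}\in\Omega\}$ by \eqref{eq:max}. For $y\ne0$ we have $1+ay=(y^{-1}+a)/y^{-1}$. This lies in ${}^*T$ for all $a\in K$ if and only if $y^{-1}+a\ne0$ and $[y^{-1}+a]=[y^{-1}]$ for all $a\in K$, that is, if and only if $y^{-1}\in\Omega$. So $\mathfrak{m}_O=I$.
\end{proof}

The valuation ring $O$ contains $K$, so it induces only the trivial valuation on $K$. What descends to $K$ is a topology, for which $I$ is the set of infinitesimals. A family $\mathcal{B}$ of subsets of $K$ is a base of neighborhoods of $0$ for a \emph{$V$-topology} on $K$ if it satisfies the following axioms, in which $U,U',U''$ range over $\mathcal{B}$ \cite[Appendix B]{EP}.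
\begin{enumerate}
\item[(T1)] $\bigcap\mathcal{B}=\{0\}$ and $\{0\}\notin\mathcal{B}$.
\item[(T2)] For all $U,U'$ there is $U''\subset U\cap U'$.
\item[(T3)] For every $U$ there is $U'$ with $U'-U'\subset U$.
\item[(T4)] For every $U$ and $x,y\in K$ there is $U'$ with $(x+U')(y+U')\subset xy+U$.
\item[(T5)] For every $U$ and $x\in K^\times$ there is $U'$ with $0\notin x+U'$ and $(x+U')^{-1}\subset x^{-1}+U$.
\item[(T6)] For every $U$ there is $U'$ such that $xy\in U'$ implies $x\in U$ or $y\in U$.
\end{enumerate}
The sets $x+U$ are then a base of neighborhoods of $x$. Axioms (T1)--(T5) describe a nondiscrete Hausdorff field topology, and (T6) says that a product is small only if a factor is small.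

\begin{proposition}\label{prop:Vtop}
The sets $U_F$, for finite $F\subset K$, are a base of neighborhoods of $0$ for a $V$-topology on $K$, and $T$ contains a neighborhood of $1$.
\end{proposition}

\begin{proof}
Let ${}^*U_F=\{y\in{}^*K:1+ay\in{}^*T\text{ for all }a\in F\}$, which is defined in ${}^*K$ by the formula that defines $U_F$ in $K$. Then $\bigcap_F{}^*U_F=I$. For (T1), $0$ lies in every $U_F$, and $y\in K^\times$ is not in $U_{\{-1/y\}}$. Since $O\neq{}^*K$, we have $I\ne\{0\}$; so ${}^*U_F$ has a nonzero element, and then so does $U_F$. Axiom (T2) holds because $U_{F\cup F'}=U_F\cap U_{F'}$.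

Suppose one of (T3)--(T6) fails for $U=U_F$ (and given $x,y\in K$ in (T4), $x\in K^\times$ in (T5)). Then for each finite $F'$ there is a counterexample in $K$ with $U'=U_{F'}$; for (T3), for instance, it is a pair $w,w'\in U_{F'}$ with $w-w'\notin U_F$. A counterexample for $F'_1\cup\dots\cup F'_r$ is one for each $F'_i$, and there are $|K|$ finite sets $F'$. Saturation gives one counterexample in ${}^*K$ for all $F'$ at once, in which ``in $U_{F'}$ for all $F'$'' becomes ``in $I$''. We use that $I\subset{}^*U_F$ is the maximal ideal of $O$ and that $K^\times\subset O^\times$.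
\begin{itemize}
\item (T3): $w,w'\in I$ and $w-w'\notin{}^*U_F$. But $w-w'\in I$.
\item (T4): $w,w'\in I$ and $(x+w)(y+w')-xy\notin{}^*U_F$. But this element is $xw'+yw+ww'\in I$.
\item (T5): $w\in I$, and $x+w=0$ or $(x+w)^{-1}-x^{-1}\notin{}^*U_F$. But $x+w\in O^\times$, and $(x+w)^{-1}-x^{-1}=-w/(x(x+w))\in I$.
\item (T6): $x,y\in{}^*K\setminus{}^*U_F$ and $xy\in I$. Then $x,y\notin I$, so $x^{-1},y^{-1}\in O$ by \eqref{eq:max}, and $1=xy\cdot x^{-1}y^{-1}\in I$.
\end{itemize}
Each case is a contradiction. Finally $1+U_{\{1\}}\subset T$.
\end{proof}

\section{From the topology to a henselian valuation}\label{sec:hensel}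

We recall what we need from valuation theory. A valuation $v\colon K\to\Gamma\cup\{\infty\}$, with value group the ordered abelian group $\Gamma=v(K^\times)$, has valuation ring $A=\{v\ge0\}$, maximal ideal $\mathfrak{m}=\{v>0\}$ and residue field $k=A/\mathfrak{m}$, and every valuation ring arises in this way. It is \emph{trivial} if $A=K$. Its topology has the sets $\{v>\gamma\}$, $\gamma\in\Gamma$, as a base of neighborhoods of $0$. A subgroup $\Delta\subset\Gamma$ is \emph{convex} if $0\le\delta'\le\delta\in\Delta$ implies $\delta'\in\Delta$. Convex subgroups are totally ordered by inclusion. The quotient $\Gamma/\Delta$ is ordered, the map $\Gamma\to\Gamma/\Delta$ preserves $\le$, and composing $v$ with it gives a valuation, the \emph{coarsening} of $v$ by $\Delta$. The valuation has \emph{rank one} if $\Gamma\ne0$ has no convex subgroups besides $0$ and $\Gamma$; equivalently, $\Gamma$ is a nonzero ordered subgroup of $\mathbb{R}$. The valuation is \emph{henselian} if it has a unique extension to $K_s$; the trivial valuation is henselian.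
\begin{enumerate}
\item[(V1)] \emph{Hensel's lemma.} If $v$ is henselian, $f\in A[X]$, $a\in A$ and $v(f(a))>2v(f'(a))$, then $f$ has a zero in $A$.
\item[(V2)] $A$ is henselian if and only if every polynomial $X^r+X^{r-1}+a_{r-2}X^{r-2}+\dots+a_0$ with $r\ge2$ and all $a_j\in\mathfrak{m}$ has a zero in $K$ \cite[Thm.~4.1.3]{EP}.
\item[(V3)] If $v$ is henselian and $L/K$ is finite separable with value group $\Gamma_L$ and residue field $k_L$, then $(\Gamma_L:\Gamma)[k_L:k]\le[L:K]$ and $v(N_{L/K}y)=[L:K]\,v(y)$.
\item[(V4)] Every valued field has a \emph{henselization} $K^h\subset K_s$. It is henselian, has the same value group and residue field as $K$, and embeds over $K$ into every henselian valued extension of $K$; and $K^h=K$ if and only if $v$ is henselian. The completion of a rank-one valued field is henselian, so for $v$ of rank one $K$ is dense in $K^h$.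
\item[(V5)] If $A$ is henselian and $\bar B$ is a henselian valuation ring of $k$, then the preimage $B\subset A$ of $\bar B$ is a henselian valuation ring of $K$ \cite[Cor.~4.1.4]{EP}, with the same residue field as $\bar B$.
\item[(V6)] If $v$ is henselian, the fixed field $K^{\mathrm{ur}}\subset K_s$ of the inertia group is henselian with value group $\Gamma$ and residue field $k_s$, and $\operatorname{Gal}(K^{\mathrm{ur}}/K)\cong G(k)$.
\end{enumerate}

From now on $G(K)$ is a Demushkin group, so that $K$ satisfies (D) by Lemma~\ref{lem:setup}. In a henselian field of characteristic $\neq p$, elements close to $1$ are $p$-th powers. When $G(K)$ is pro-$p$ there is a converse, because a proper henselization would have to contain a new $p$-th root.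

\begin{lemma}\label{lem:henscrit}
Let $G(K)$ be a Demushkin pro-$p$ group of finite rank. Let $w$ be a valuation of $K$ and $\gamma\ge0$ an element of its value group such that $1+c\in T$ whenever $w(c)>\gamma$. If $\gamma=0$ or $w$ has rank one, then $w$ is henselian.
\end{lemma}

\begin{proof}
Suppose $K^h\ne K$. By Lemma~\ref{lem:setup}(c) there is $\alpha\in K^h$ with $a=\alpha^p\in K^\times\setminus T$. We find $d\in K^\times$ with $w(\alpha/d-1)>\gamma$. If $\gamma=0$, choose $d_1\in K^\times$ with the value of $\alpha$ and a unit $d_2\in K$ with the residue of $\alpha/d_1$, and let $d=d_1d_2$. If $w$ has rank one, choose $d\in K$ with $w(\alpha-d)>w(\alpha)+\gamma$ by density; then $w(d)=w(\alpha)$. In both cases $\alpha/d$ is a unit, so $a/d^p-1=(\alpha/d-1)\sum_{i<p}(\alpha/d)^i$ has value $>\gamma$. Hence $a/d^p\in T$ and $a\in T$, a contradiction.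
\end{proof}

\begin{proposition}\label{prop:hensel}
Let $G(K)$ be a Demushkin pro-$p$ group of finite rank $n\ge2$. Then $K$ has a nontrivial henselian valuation $w$ such that the residue characteristic of $w$ is $\ne p$, or $w$ has rank one and residue characteristic $p$.
\end{proposition}

\begin{proof}
By the theorem of Kowalsky--D\"urbaum and Fleischer \cite[Thm.~B.1]{EP}, every $V$-topology is induced by an archimedean absolute value or by a nontrivial valuation. We apply this to the topology of Proposition~\ref{prop:Vtop}.

Suppose it comes from an archimedean absolute value. The completion $\hat K$ is $\mathbb{R}$ or $\mathbb{C}$, and $T\supset\{c\in K:|c-1|<\delta\}$ for some $\delta>0$. If $a\in K^\times$ is a $p$-th power in $\hat K$, approximate a $p$-th root by $d\in K^\times$ so that $|a/d^p-1|<\delta$; then $a\in T$. So $C$ injects into $\hat K^\times/\hat K^{\times p}$, which has order at most $2$, and $n\le1$. This is where $n\ge2$ is used; for $n=1$ the field $\mathbb{R}$ does fall into this case.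

So the topology comes from a valuation $v$ with value group $\Gamma\ne0$. Since $\operatorname{char}K\ne p$, we have $0\le v(p)\in\Gamma$. Choose $\gamma\in\Gamma$ with $\gamma\ge v(p)$ such that $1+c\in T$ whenever $v(c)>\gamma$. Lemma~\ref{lem:henscrit} need not apply to $v$, so we coarsen $v$ either until $\gamma$ becomes $0$ or until the rank is one. Let $\Delta$ be the smallest convex subgroup containing $\gamma$. For any coarsening $w$, with $\bar\gamma$ the image of $\gamma$, the inequality $w(c)>\bar\gamma$ implies $v(c)>\gamma$ and hence $1+c\in T$.

\emph{Case $\Delta\ne\Gamma$.} Let $w$ be the coarsening by $\Delta$. It is nontrivial and $\bar\gamma=0$, so $w$ is henselian. From $0\le v(p)\le\gamma$ we get $v(p)\in\Delta$, so $w(p)=0$ and the residue characteristic is $\ne p$.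

\emph{Case $\Delta=\Gamma$.} Then $\gamma>0$, and the only convex subgroup containing $\gamma$ is $\Gamma$. The union $\Delta'$ of the chain of convex subgroups that do not contain $\gamma$ is therefore the largest proper convex subgroup. The coarsening $w$ by $\Delta'$ has rank one, so it is henselian. Its residue characteristic is $p$ or not, and both possibilities are allowed in the statement.
\end{proof}

\section{Residue characteristic $p$}\label{sec:wild}

The field $\mathbb{Q}_p(\zeta_p)$ satisfies (D) and has a rank-one henselian valuation of residue characteristic $p$. So the next proposition must use that $G(K)$ is pro-$p$. It does so once, to show that the value group is dense in $\mathbb{R}$. The images in $C$ of the groups $1+\{v\ge\delta\}$ form a decreasing filtration, which has finitely many jumps since $C$ is finite. An interval without jumps says that elements with value in it are approximately $p$-th powers, and density spreads this over all of $K$.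

\begin{proposition}\label{prop:wild}
Let $G(K)$ be a Demushkin pro-$p$ group of finite rank. Then $K$ has no rank-one henselian valuation of residue characteristic $p$.
\end{proposition}

\begin{proof}
Let $v$ be such a valuation, with valuation ring $A$ and value group $0\ne\Gamma\subset\mathbb{R}$. As $\operatorname{char}K\ne p$, we have $\operatorname{char}K=0$ and $e:=v(p)\in(0,\infty)$. For $y\in A$ the binomial theorem gives
\begin{equation}\label{eq:binom}
(1+y)^p=1+y^p+py\theta\quad\text{with }\theta\in A .
\end{equation}

\emph{Step 1: $p\Gamma$ is dense in $\mathbb{R}$.} Let $\ell\ne p$ be a prime, $\pi\in K^\times$, $\alpha^\ell=\pi$ and $L=K(\alpha)$. The degree $d=[L:K]$ is a power of $p$ by Lemma~\ref{lem:setup}(a), and $d\,v(\pi)/\ell=v(N_{L/K}\alpha)\in\Gamma$ by (V3). As $d$ is prime to $\ell$, also $v(\pi)/\ell\in\Gamma$. Thus $\Gamma=\ell\Gamma$. A nonzero subgroup of $\mathbb{R}$ that is not dense is infinite cyclic, hence not $\ell$-divisible. So $\Gamma$ is dense, and so is $p\Gamma$.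

\emph{Step 2: there is $\eta>0$ such that for every $x\in K^\times$ there is $y\in K^\times$ with $v(x-y^p)\ge v(x)+\eta$.} For $\delta\in(0,e)$ let $C_\delta\subset C$ be the image of the group $\{1+x:v(x)\ge\delta\}$. It decreases as $\delta$ grows and $C$ is finite, so there are $0<\delta_1<\delta_2<e$ with $C_\delta$ constant on $(\delta_1,\delta_2)$. Put $\eta=(\delta_2-\delta_1)/3$ and $\delta'=\delta_1+2\eta$.

First let $v(x)\in(\delta_1,\delta_1+\eta)$. Then $[1+x]\in C_{v(x)}=C_{\delta'}$, so $1+x=(1+x')s^p$ with $v(x')\ge\delta'$ and $s\in K^\times$. Here $s$ is a unit whose residue satisfies $\bar s^{\,p}=1$ in a field of characteristic $p$, so $s=1+y$ with $v(y)>0$. By \eqref{eq:binom},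
\[
y^p+py\theta=\frac{1+x}{1+x'}-1=x-\frac{x'(1+x)}{1+x'} .
\]
Since $v(py\theta)>e>\delta'$, we get $v(x-y^p)\ge\delta'>v(x)+\eta$, and in particular $y\ne0$. For arbitrary $x\in K^\times$ choose $z\in K^\times$ with $v(xz^p)\in(\delta_1,\delta_1+\eta)$ by Step 1, approximate $xz^p$ by $y^p$ as above, and divide by $z^p$.

\emph{Step 3: every class in $C$ contains an element $1+x$ with $v(x)>e$.} Given $a\in K^\times$, take $y$ with $v(a-y^p)\ge v(a)+\eta$. Then $v(y^p)=v(a)$ and $a/y^p=1+x$ with $v(x)\ge\eta$. Suppose $\delta:=v(x)$ satisfies $\eta\le\delta\le e$. By Step 2, $x=z^p+x_1$ with $v(x_1)\ge\delta+\eta$, and then $v(z)=\delta/p>0$. By \eqref{eq:binom},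
\[
\frac{1+x}{(1+z)^p}=1+x_2,\qquad x_2=\frac{x_1-pz\theta}{(1+z)^p},\qquad v(x_2)\ge\min(\delta+\eta,\ e+\delta/p).
\]
So $1+x_2$ lies in the class of $1+x$, and either $v(x_2)>e$ or the value has grown by at least $\eta$. After finitely many repetitions the value exceeds $e$.

\emph{Step 4: $b=0$.} If $v(c)>2e$, then $1+c\in T$ by (V1) for $f=X^p-(1+c)$ at $X=1$, where $v(f(1))=v(c)$ and $v(f'(1))=e$. Let $\alpha=1+x$, $\beta=1+y$ with $v(x),v(y)>e$. If $x=0$, then $b([\beta],[\alpha])=0$. If $x\ne0$, then $1+x\beta=(1+x)\bigl(1+\frac{xy}{1+x}\bigr)\in\alpha T$, and (S2) gives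
\[
b([-x\beta],[\alpha])=b([-x\beta],[1+x\beta])=0,\qquad b([-x],[\alpha])=b([-x],[1+x])=0 .
\]
Subtracting, $b([\beta],[\alpha])=0$. By Step 3, $b=0$, contrary to nondegeneracy and $n\ge1$.
\end{proof}

\section{Residue characteristic $\ne p$ and the descent}\label{sec:descent}

In the field of Proposition~\ref{prop:rank2} the value group is not $p$-divisible, and the residue field $k$ has $G(k)\cong\mathbb{Z}_p$. The next lemma shows that a value group that is not $p$-divisible leaves room for rank $2$ only. In higher rank all of $G(K)$ comes from the residue field. This is the only place where $n\ge3$, as opposed to $n\geq2$, is used.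

\begin{lemma}\label{lem:tame}
Let $G(K)$ be a Demushkin pro-$p$ group of finite rank $n\ge3$, and let $w$ be a henselian valuation of $K$ with residue field $k$ of characteristic $\ne p$. Then $G(k)\cong G(K)$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the value group. A unit $u$ lies in $T$ if and only if $\bar u\in k^{\times p}$: if $\bar u=\bar a^{\,p}$, apply (V1) to $X^p-u$ at $a$, where the derivative $pa^{p-1}$ is a unit.

\emph{Step 1: $\Gamma=p\Gamma$.} Suppose $w(\pi)\notin p\Gamma$ for some $\pi\in K^\times$; then $[\pi]\ne0$, and $[\pi]^\perp$ has dimension $n-1$. Let $C_0\subset C$ be the image of the units.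

Let $u$ be a unit with $[u]\ne0$. Then $\bar u\notin k^{\times p}$, so $X^p-\bar u$ is irreducible over $k$, and $L=K(u^{1/p})$ has residue degree $p=[L:K]$. By (V3) its value group is $\Gamma$, and norms from $L$ have value in $p\Gamma$. So $\pi$ is not a norm, and $b([u],[\pi])\ne0$ by (S1). Thus $C_0\cap[\pi]^\perp=0$, and $\dim C_0\le1$.

The value group of $L=K(\pi^{1/p})$ contains $\Gamma+\mathbb{Z}w(\pi)/p$, in which $\Gamma$ has index $p$, so by (V3) it equals this group, and norms from $L$ have value in $p\Gamma+\mathbb{Z}w(\pi)$. If $b([\pi],[c])=0$, then $c$ is such a norm by (S1), so $c=\pi^id^pu$ with $i\in\mathbb{Z}$, $d\in K^\times$ and $u$ a unit. Thus $[\pi]^\perp\subset\mathbb{F}_p[\pi]+C_0$.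

If $C_0=0$, this gives $n-1\le1$. If $\dim C_0=1$, the inclusion is strict because $C_0\not\subset[\pi]^\perp$, and the larger space has dimension at most $2$, so again $n-1\le1$. Both contradict $n\ge3$.

\emph{Step 2: $K^{\mathrm{ur}}=K_s$.} Otherwise Lemma~\ref{lem:setup}(c) gives $a\in K^{\mathrm{ur}}$, $a\neq0$, that is not a $p$-th power in $K^{\mathrm{ur}}$. By (V6) and Step 1, $a=d^pu$ with $d\in K^{\mathrm{ur}}$ and $u$ a unit. The residue $\bar u$ is a $p$-th power in $k_s$ because $\operatorname{char}k\ne p$, so $u$ is a $p$-th power in $K^{\mathrm{ur}}$ by (V1), a contradiction. Now (V6) gives $G(K)\cong G(k)$.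
\end{proof}

So the residue field is again a field with absolute Galois group $G$. It has a nontrivial henselian valuation of its own, which refines the valuation ring of $K$, and the process never stops. A process of this kind may go on transfinitely, so we show that henselian valuation rings survive intersections of chains and use Zorn's lemma.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n\le2$, then $G$ is an absolute Galois group by Propositions~\ref{prop:rank1} and~\ref{prop:rank2}. Suppose $n\ge3$ and $G\cong G(K)$. Let $\mathcal{S}$ be the set of henselian valuation rings $A$ of $K$ with $p\in A^\times$, that is, of residue characteristic $\ne p$, ordered by inclusion. It contains $A=K$. Let $(A_i)$ be a nonempty chain in $\mathcal{S}$ and $A=\bigcap_iA_i$. We show that $A\in\mathcal{S}$.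

If $x\notin A_i$ and $x^{-1}\notin A_j$, the smaller of the two rings contains neither $x$ nor $x^{-1}$, which is impossible. So $A$ is a valuation ring of $K$, and $p^{-1}\in A$. By \eqref{eq:max}, an element $x\in K^\times$ lies in $\mathfrak{m}_A$ if and only if $x^{-1}\notin A_i$ for some $i$, so $\mathfrak{m}_A=\bigcup_i\mathfrak{m}_{A_i}$. Also by \eqref{eq:max}, $A_i\subset A_j$ implies $\mathfrak{m}_{A_j}\subset\mathfrak{m}_{A_i}$, so the ideals $\mathfrak{m}_{A_i}$ form a chain. Given a polynomial as in (V2) with coefficients $a_j\in\mathfrak{m}_A$, the finitely many $a_j$ lie in one $\mathfrak{m}_{A_i}$, and the polynomial has a zero in $K$ because $A_i$ is henselian. By (V2), $A$ is henselian.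

By Zorn's lemma $\mathcal{S}$ has a minimal element $A$. Let $k$ be its residue field. By Lemma~\ref{lem:tame}, $G(k)\cong G$. Propositions~\ref{prop:hensel} and~\ref{prop:wild}, applied to $k$, give a henselian valuation ring $\bar B\ne k$ of $k$ with residue characteristic $\ne p$. By (V5) its preimage $B\subsetneq A$ is a henselian valuation ring of $K$ with the same residue field as $\bar B$, so $B\in\mathcal{S}$. This contradicts the minimality of $A$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://github.com/jenalgit/arbegla}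

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\bibitem{Labute}
J.~Labute, \emph{Classification of Demushkin groups}, Canad. J. Math. 19 (1967).

\bibitem{SerreCG}
Serre, \emph{Cohomologie galoisienne}.

\bibitem{SerreCL}
Serre, \emph{Corps locaux}.

\end{thebibliography}
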